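# Bent and straight embeddings: how far apart can the two minimal dimensions be?

## Straightening complexes in the line and in the plane

All simplicial complexes here are finite and nonempty. "Dimension $n$" means that the largest simplex has dimension $n$, simplices are nonempty, and $\mathbb R^0$ is a point.

**Definition.** Let $K$ be a complex. A *piecewise linear (PL) embedding* of $K$ into $\mathbb R^d$ is an injective map that is affine on each simplex of some finite subdivision of $K$. A *linear embedding* is an injective map that is affine on each simplex of $K$ itself, that is, a geometric realization with straight simplices. Let $d_{PL}(K)$ and $d_L(K)$ be the least $d$ for which a PL, respectively linear, embedding into $\mathbb R^d$ exists.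

So in a PL embedding the simplices may bend, at finitely many creases; in a linear embedding they may not, and everything is determined by the positions of the vertices. Clearly $d_{PL}(K)\le d_L(K)$. Also $n\le d_{PL}(K)$ if $\dim K=n$: a PL embedding is affine and injective on some small $n$-simplex, so the target has dimension at least $n$. For example, a single edge has both numbers equal to $1$, and the boundary $\partial\Delta^2$ of a triangle has both equal to $2$, since a circle does not embed in a line.

How much does permission to bend really buy? Start where the answer is "nothing". We need one classical theorem and two textbook facts about plane graphs.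

**(T)** Tutte (1963): if $G$ is a 3-connected plane graph with outer facial cycle $C$, then $G$ has a straight-line plane drawing with $C$ as outer convex polygon, whose bounded faces are convex and bounded exactly by the other facial cycles.

The textbook facts: in a simple plane graph on at least three vertices to which no edge can be added (keeping it simple and plane, on the same vertices), every face is bounded by a triangle; and if such a graph has at least four vertices, it is 3-connected.

**Proposition 1.** If $d_{PL}(K)\le 1$, then $d_L(K)=d_{PL}(K)$. If $K$ PL embeds in $\mathbb R^2$, then $d_L(K)\le 2$. Consequently $d_{PL}(K)\le 2$ implies $d_L(K)=d_{PL}(K)$.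

*Proof.* **The line.** If $d_{PL}(K)=0$, then $K$ is one point. If $d_{PL}(K)=1$, then $K$ is a graph in which no vertex has degree three or more and which contains no cycle, since neither three arcs issuing from a point nor a circle embeds in a line. So $K$ is a disjoint union of paths and points, which we can lay out one after the other on the line with straight edges.

**The plane, step 1: the triangles of $K$ are faces of a drawing.** The purpose is to turn a statement about 2-complexes into one about plane graphs. Let $h:K\to\mathbb R^2$ be a PL embedding. If $K$ has at most three vertices, it is a subcomplex of a triangle and there is nothing to do, so assume at least four. Note $\dim K\le 2$. Let $G$ be the 1-skeleton, drawn by $h$ with polygonal edges. For a 2-simplex $t$ the set $h(\operatorname{int}t)$ is connected; it is open by invariance of domain; it is closed in $\mathbb R^2\setminus h(\partial t)$, because $h(t)$ is compact; it is bounded; and it is disjoint from $h(G)$ because $h$ is injective. Being open, connected, and relatively closed in $\mathbb R^2\setminus h(G)$, it is a component of this set. So it is a bounded face of the drawing, bounded by the triangle $h(\partial t)$.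

**Step 2: make the graph 3-connected without disturbing these faces.** This is to satisfy the hypothesis of (T). Add edges one at a time, keeping the graph simple and plane, until no more can be added; call the result $G^+$. It is 3-connected and all its faces are bounded by triangles. No added edge runs through $h(\operatorname{int}t)$: its ends would be two of the three vertices on the boundary of this face, and these are already adjacent. So each $h(\operatorname{int}t)$ is still a bounded face of $G^+$. Its boundary triangle is not the outer facial cycle $C$: otherwise that closed curve would have a face of $G^+$ on both sides and $G^+$ would have only three vertices.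

**Step 3: straighten.** By (T) there is a straight-line drawing of $G^+$ with outer cycle $C$ in which each $\partial t$ bounds a face. That face is the geometric triangle spanned by the three vertices. Map each $t$ affinely onto this triangle. Different 2-simplices have different boundaries, hence go to different faces; faces are disjoint from each other and from the graph. So this is a linear embedding of $K$ in $\mathbb R^2$.

The last assertion follows from $d_{PL}\le d_L$. $\square$

What changes in $\mathbb R^3$? Already step 1 breaks. The complement in $\mathbb R^3$ of a finite union of segments is connected: for points $p,q$ off the segments, a point $z$ outside finitely many planes (and lines) makes the path $[p,z]\cup[z,q]$ miss all of them. So $h(\operatorname{int} t)$ is not a component of anything determined by the 1-skeleton, and the reduction to a graph theorem is gone.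

In fact bending does help in general. The following is quoted as known: for each $n=2^k$, $k\ge1$, there is an $n$-dimensional complex, homeomorphic to $\mathbb RP^n$ with an open $n$-ball removed, which embeds piecewise linearly but not linearly in $\mathbb R^{2n-1}$. So the two numbers can differ. The question, posed in "Discrete Differential Geometry", is whether they can differ by more than one: is there a finite complex with
$$d_L(K)-d_{PL}(K)\ge 2\ ?$$

## The bounds $n\le d_{PL}\le d_L\le 2n+1$, and the theorems

A simplexwise affine map is given by the positions of the vertices. The next lemma says which conditions on these positions make it injective.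

**Lemma 2.** A simplexwise affine map $\varphi:K\to\mathbb R^d$ is injective if and only if $\varphi(\sigma)\cap\varphi(\tau)=\emptyset$ for all disjoint simplices $\sigma,\tau\in K$. Hence injectivity is an open condition on the positions of the vertices.

*Proof.* "Only if" is clear. Conversely suppose $\varphi(x)=\varphi(y)$ with $x\ne y$. The idea is to cancel the common part of $x$ and $y$. Let $x_v,y_v$ be barycentric coordinates, so $\varphi(x)=\sum_v x_v\varphi(v)$ and likewise for $y$. Put $c_v=\min(x_v,y_v)$. The vectors $x-c$ and $y-c$ are nonnegative, have the same total mass $1-\sum_v c_v$, and this mass is positive because $x\neq y$. Their supports are disjoint, and they are contained in the supports of $x$ and of $y$, so they span simplices $\sigma,\tau$ of $K$. Subtracting $\sum_v c_v\varphi(v)$ from both sides of $\varphi(x)=\varphi(y)$ and dividing by the mass gives a common point of $\varphi(\sigma)$ and $\varphi(\tau)$.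

Openness: finitely many pairs of disjoint compact sets have positive distance, and this persists under small changes of the vertices. $\square$

Points on the moment curve $t\mapsto(t,t^2,\dots,t^d)$ show that $\mathbb R^d$ contains arbitrarily many points of which every $d+1$ are affinely independent (Vandermonde determinant). If $\dim K=n$, place the vertices at such points in $\mathbb R^{2n+1}$. Two disjoint simplices have together at most $2n+2$ vertices, which are affinely independent, so their images are disjoint. By Lemma 2 we get
$$n\le d_{PL}(K)\le d_L(K)\le 2n+1\qquad(\dim K=n).\tag{1}$$
Thus the gap is at most $n+1$. Here is what will be proved.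

**Theorem A.**
* There is a 2-dimensional complex $K$ with $d_{PL}(K)=3$ and $d_L(K)=5$.
* For every $n\ge3$ there is an $n$-dimensional complex $K$ with $d_{PL}(K)=n$ and $d_L(K)=2n+1$. So $d_L-d_{PL}=n+1$, the largest value conceivable for an $n$-complex.

**Theorem B.** The pairs $(d_{PL}(K),d_L(K))$ realized by $n$-dimensional complexes $K$ are exactly:
* $n=0$: $(0,0),(1,1)$;
* $n=1$: $(1,1),(2,2),(3,3)$;
* $n=2$: $(2,2)$ and all $(a,b)$ with $3\le a\le b\le5$;
* $n\ge3$: all $(a,b)$ with $n\le a\le b\le 2n+1$.

Hence the maximal gap for $n$-complexes is $0,0,2$ for $n=0,1,2$, and $n+1$ for $n\ge3$. Over all complexes, the pairs are $(0,0),(1,1),(2,2)$ and all $(a,b)$ with $a\ge3$, $a\le b\le 2a+1$.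

So the answer to the question is yes, and the gap is unbounded. The proof of Theorem A is a counting argument and is nonconstructive: it exhibits no complex.

## Disjoint unions and topological obstructions do not enlarge the gap

Two natural first moves fail, and it is useful to see exactly where.

The first is to start from complexes with gap one and combine them. The simplest combination is disjoint union. If $\max_i d_{PL}(K_i)\ge1$, then
$$d_{PL}(K_1\sqcup K_2)=\max_i d_{PL}(K_i),\tag{2}$$
because compact images can be translated apart in $\mathbb R^d$ for $d\ge1$; the same holds for $d_L$. Now let $j$ be an index with $d_L(K_j)$ maximal. The gap of the union is $d_L(K_j)-\max_i d_{PL}(K_i)\le d_L(K_j)-d_{PL}(K_j)$. So disjoint union never produces a gap larger than those of its parts. (It will still be useful for Theorem B, where we want smaller gaps.)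

The second is to use a topological obstruction for the lower bound on $d_L$. The standard one in our dimensions is the following.

**(VKF)** van Kampen–Flores (Matoušek, *Using the Borsuk–Ulam Theorem*, Thm 5.1.1): for $k\ge1$ and every continuous map of the $k$-skeleton of $\Delta^{2k+2}$ to $\mathbb R^{2k}$, some two disjoint faces have intersecting images.

For $k=1$ this says that in any drawing of the complete graph $K_5$ in the plane two disjoint edges meet, or an edge passes through a vertex not on it, or two vertices coincide. But an obstruction to continuous embeddings of $K$ in $\mathbb R^d$ obstructs PL embeddings as well. It raises $d_{PL}$ together with $d_L$, and a gap cannot come from it alone. The lower bound on $d_L$ must use straightness.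

What does straightness give? With $N$ vertices, a straight map to $\mathbb R^d$ has only $dN$ real parameters. For a bounded number of parameters per vertex there should not be very many essentially different placements, while there may be very many complexes. So the plan is this.

* Find a large class of $n$-complexes on $N$ vertices, *all* of which embed in $\mathbb R^n$ (or in $\mathbb R^3$ if $n=2$) once bending is allowed.
* Show that the placements of $N$ points in $\mathbb R^{2n}$, up to the right equivalence, are too few to serve all complexes in the class.

(VKF) will enter the second part after all: it says that each single placement is bad for many pairs of simplices.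

## Facets that meet in at most one vertex can be bent into $\mathbb R^n$

**Definition.** An $(n+1)$-*uniform thin family* is a finite nonempty family $F$ of $(n+1)$-sets, any two distinct ones of which meet in at most one element. Let $K_F$ be the complex whose facets are the members of $F$.

**Example.** The seven triples
$$124,\ 235,\ 346,\ 457,\ 561,\ 672,\ 713$$
on $\{1,\dots,7\}$ arise from $\{1,2,4\}$ by adding a constant modulo $7$. The differences of $0,1,3$ modulo $7$ are $\pm1,\pm2,\pm3$, each once, so any two of the triples meet in exactly one element, and the family is thin. Let us try it. Place the seven vertices in $\mathbb R^4$ so that every five are affinely independent. Two disjoint simplices with at most five vertices in total have disjoint images. Six vertices in total would mean two disjoint triples of the family, and there are none. By Lemma 2 this complex has $d_L\le4$. So for $d_L=5$ we will need families with disjoint facets, and in fact with many.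

The aim of this section is that every thin family bends into $\mathbb R^n$ for $n\ge3$. The picture: put a point $p_v$ for each vertex, a point $q_f$ for each facet, and replace the facet $f$ by a fat star with center $q_f$ and $n+1$ spikes ending at the points $p_v$, $v\in f$. Two such stars touch only at a common tip. In $\mathbb R^n$ with $n\ge3$ the segments $[p_v,q_f]$ do not cross if the points are in general position, whereas in the plane they may; this is where $n\ge3$ is used. We need two tools, one to see that a fat star is a ball, one to put the vertices at the tips.

**Lemma 3 (radial maps).** Let $g,g':\mathbb R^n\to\mathbb R$ be functions that are positive away from $0$ and are obtained from finitely many linear functionals by taking maxima and minima. Then there is a PL homeomorphism from $\{g\le1\}$ to $\{g'\le1\}$ taking $\{g=1\}$ to $\{g'=1\}$.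

*Proof.* First we find a fan on which both functions are linear. Let $\Lambda$ be the finite set of all functionals used in $g$ and $g'$, together with the coordinate functionals $\pm x_i$. Consider the arrangement of all hyperplanes $\ell=\ell'$ for distinct $\ell,\ell'\in\Lambda$. On each closed chamber the order of the values $\ell(x)$, $\ell\in\Lambda$, is constant, so any expression in maxima and minima equals one functional there. Thus $g$, $g'$ and $\max_i|x_i|$ are linear on each chamber. Each chamber meets the boundary of the cube $\{\max_i|x_i|\le1\}$ in a polytope lying in one facet of the cube, since $\max_i|x_i|$ is a single functional $\pm x_i$ there. These polytopes and their faces form a polytopal complex on the boundary of the cube. Take its barycentric subdivision, and the cones from $0$ over its simplices: this is a complete simplicial fan on each cone of which $g$ and $g'$ are linear.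

On a maximal cone with generators $u_1,\dots,u_n$, a point $\sum t_iu_i$ with $t_i\ge0$ has $g=\sum t_i\,g(u_i)$. So $\{g\le1\}$ meets this cone in the simplex $\operatorname{conv}(0,u_1/g(u_1),\dots,u_n/g(u_n))$, and similarly for $g'$. The linear map with $u_i/g(u_i)\mapsto u_i/g'(u_i)$ maps the cone bijectively to itself and takes the first simplex to the second. These maps agree on common faces of cones, so they form a PL homeomorphism $\Phi$ of $\mathbb R^n$ with $g'(\Phi(x))=g(x)$, as required. $\square$

If $P$ is a convex $n$-polytope with $0$ in its interior, then $P=\{x:\ell_i(x)\le1 \text{ for all } i\}$ for finitely many functionals $\ell_i$. Its *gauge* is $\max_i\ell_i$; it is positive off $0$ as $P$ is bounded, and $P$ is the set where it is at most $1$. For instance the gauge of $[-\varepsilon,\varepsilon]^n$ is $\max_i|x_i|/\varepsilon$.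

**Lemma 4 (moving points; textbook).** In a connected PL manifold $M$ without boundary, of dimension at least $2$, any finite set of distinct labelled points can be carried to any other such set of the same size by a PL homeomorphism.

*Proof.* We move one point at a time. If $Q$ is a convex polytope and $a,b$ are interior points, then
$$(1-s)a+sy\mapsto(1-s)b+sy\qquad(y\in\partial Q,\ 0\le s\le1)$$
is a PL homeomorphism of $Q$ that fixes $\partial Q$ and takes $a$ to $b$; it is affine on the cones from $a$ over the simplices of a triangulation of $\partial Q$. Now let $E\subset M$ be finite. Every point of $M\setminus E$ has a neighborhood in $M\setminus E$ that is PL homeomorphic to a cube, with the point in the interior. Using the maps just described inside the neighborhood, and the identity outside, we see that the orbits on $M\setminus E$ of the group of PL homeomorphisms of $M$ fixing $E$ pointwise are open. Since $\dim M\ge2$, the set $M\setminus E$ is connected, so there is only one orbit. Hence one point can be moved anywhere outside $E$ with $E$ fixed.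

Given $x_1,\dots,x_k$ and $y_1,\dots,y_k$, choose distinct points $z_1,\dots,z_k$ different from all of them. Move $x_i$ to $z_i$ for $i=1,\dots,k$ in turn, fixing the current positions of the other points; then move $z_i$ to $y_i$ in turn in the same way. $\square$

**Proposition 5.** Let $n\ge3$ and let $F$ be an $(n+1)$-uniform thin family. Then $K_F$ PL embeds in $\mathbb R^n$.

*Proof.* **Step 1: fat stars that touch only at common tips.** Choose points $p_v$ (one for each vertex $v$) and $q_f$ ($f\in F$) in $\mathbb R^n$, any four of them affinely independent; since $n\ge3$, points on the moment curve will do. For $\varepsilon>0$ put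
$$B_f=q_f+[-\varepsilon,\varepsilon]^n,\qquad P_{v,f}=\operatorname{conv}(\{p_v\}\cup B_f),\qquad D_f=\bigcup_{v\in f}P_{v,f}.$$
Note that $P_{v,f}\subseteq[p_v,q_f]+[-\varepsilon,\varepsilon]^n$. We claim that for small $\varepsilon$ the following hold.

1. If $v\ne w$ and $f\ne g$, then $P_{v,f}\cap P_{w,g}=\emptyset$. The four points $p_v,q_f,p_w,q_g$ are affinely independent, so the segments $[p_v,q_f]$ and $[p_w,q_g]$ are disjoint, hence so are small neighborhoods of them.
2. If $f\ne g$, then $P_{v,f}\cap P_{v,g}=\{p_v\}$. Put $a=q_f-p_v$ and $b=q_g-p_v$; these are linearly independent. The points of $P_{v,f}$ are $p_v+s(a+e)$ with $0\le s\le1$ and $e\in[-\varepsilon,\varepsilon]^n$, and those of $P_{v,g}$ are $p_v+s'(b+e')$ with the same ranges. For small $\varepsilon$ all pairs $a+e,\ b+e'$ are linearly independent, so $s(a+e)=s'(b+e')$ forces $s=s'=0$.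
3. If $v\ne w$, then $p_v\notin P_{w,f}$, because $p_v,p_w,q_f$ are affinely independent and so $p_v\notin[p_w,q_f]$. Also $p_v\notin B_f$, as $p_v\neq q_f$.

These are finitely many conditions, so one $\varepsilon$ serves for all. By (1) and (2), for $f\ne g$,
$$D_f\cap D_g=\{p_v: v\in f\cap g\}.\tag{3}$$

**Step 2: $D_f$ is a ball with the tips on its boundary.** This is needed so that the simplex $f$ can be mapped onto it. Take $q_f$ as origin. Each $P_{v,f}$, $v\in f$, is a convex $n$-polytope with $0$ in its interior; let $g_v$ be its gauge and put $g=\min_{v\in f}g_v$. Then $D_f=\{g\le1\}$. Let $\Delta$ be the simplex $|f|$, realized in $\mathbb R^n$ with barycenter $0$, and let $g'$ be its gauge. Lemma 3 gives a PL homeomorphism $\rho:\Delta\to D_f$ taking $\partial\Delta$ to $\{g=1\}$.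

For $v\in f$ we have $g(p_v)=1$. Indeed $p_v\notin B_f$, so $p_v$ is a vertex of the polytope $P_{v,f}$ and lies on its boundary, that is, $g_v(p_v)=1$. For $w\in f\setminus\{v\}$, (3.) of Step 1 gives $p_v\notin P_{w,f}$, that is, $g_w(p_v)>1$.

**Step 3: put vertices at tips and glue.** By Step 2 the points $\rho^{-1}(p_v)$, $v\in f$, are distinct points of $\partial\Delta$. Now $\partial\Delta$ is a PL sphere of dimension $n-1\ge2$, so by Lemma 4 there is a PL homeomorphism $\beta$ of $\partial\Delta$ with $\beta(v)=\rho^{-1}(p_v)$ for each vertex $v$ of $\Delta$. Extend it to $\Delta$ by coning, $\hat\beta(sx)=s\beta(x)$ for $x\in\partial\Delta$, $0\le s\le1$. Then $h_f=\rho\circ\hat\beta:|f|\to D_f$ is a PL homeomorphism with $h_f(v)=p_v$ for all $v\in f$.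

Two facets of $K_F$ meet in a common vertex or not at all, and at a common vertex $v$ the maps agree, with value $p_v$. So the $h_f$ fit together to a PL map $K_F\to\mathbb R^n$. If $h_f(x)=h_g(y)$ with $f\ne g$, then by (3) this point is $p_v$ for some $v\in f\cap g$, so $x=v=y$. The map is injective. $\square$

**Corollary 6.** If $F$ is a thin family of triples, then $K_F$ PL embeds in $\mathbb R^3$.

*Proof.* Add a new private vertex $v_f$ to each $f\in F$. The 4-sets $f\cup\{v_f\}$ still pairwise meet in at most one element, so Proposition 5 with $n=3$ applies. Restrict the embedding to $K_F$. $\square$

In particular the example with seven triples has $d_{PL}\le3$.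

## Order types of $N$ points in $\mathbb R^{2n}$ and their crossing pairs

Now for the straight side. Fix $n\ge 2$ and $N\ge 2n+3$ (the small examples below also use $n=1$). A union bound over all placements of $N$ points makes no sense as long as there is a continuum of them, so we first replace placements by finitely many classes that still know which simplices intersect.

**Definition.** Call $(x_1,\dots,x_N)\in(\mathbb R^{2n})^N$ *generic* if every $2n+1$ of the points are affinely independent. Its *order type* is the vector of signs of the $\binom N{2n+1}$ determinants
$$\det\begin{pmatrix}1&\cdots&1\\ x_{i_0}&\cdots&x_{i_{2n}}\end{pmatrix},\qquad i_0<\dots<i_{2n}.$$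
For a generic configuration, a pair $(f,g)$ of $(n+1)$-subsets of $[N]$ is *crossing* if $f\cap g=\emptyset$ and $\operatorname{conv}(x_f)\cap\operatorname{conv}(x_g)\ne\emptyset$, where $x_f=\{x_i:i\in f\}$.

**Examples.** In the plane ($n=1$) a crossing pair is a pair of crossing segments. The points $x_1,\dots,x_4=(0,0),(1,0),(1,1),(0,1)$ satisfy $x_1-x_2+x_3-x_4=0$ with coefficients summing to zero, and the diagonals $\{1,3\},\{2,4\}$ cross. The points $(0,0),(3,0),(0,3),(1,1)$ satisfy $x_1+x_2+x_3-3x_4=0$; the signs split as $3+1$, and no two segments cross. The general rule is the next lemma.

**Lemma 7.** The set of crossing pairs of a generic configuration depends only on its order type.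

*Proof.* Let $f,g$ be disjoint $(n+1)$-sets and $f\cup g=\{i_0<\dots<i_{2n+1}\}$. The $(2n+1)\times(2n+2)$ matrix with columns $\binom1{x_{i_j}}$ has rank $2n+1$ by genericity, so the $2n+2$ points have a unique affine dependence $\sum_j\lambda_jx_{i_j}=0$, $\sum_j\lambda_j=0$ up to scaling. By Cramer's rule we may take $\lambda_j=(-1)^j$ times the determinant with column $j$ omitted. So every $\lambda_j$ is nonzero and its sign is known from the order type. If $(f,g)$ crosses, a common point $\sum_{i\in f}\alpha_ix_i=\sum_{i\in g}\beta_ix_i$ of the two hulls gives a dependence with coefficients $\alpha_i\geq 0$ on $f$ and $-\beta_i\le0$ on $g$. It is a nonzero multiple of $\lambda$, so the positive and negative parts of $\lambda$ are $f$ and $g$ in some order. Conversely, if they are, then after scaling so that each part has total mass $1$ the dependence exhibits a common point. Hence whether $(f,g)$ crosses is read off from the order type. $\square$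

For six points on the moment curve in $\mathbb R^4$, numbered along the curve, all determinants are positive, so the signs of $\lambda$ alternate. The only crossing pair, up to order, is $\{1,3,5\},\{2,4,6\}$.

Two counts are needed: few order types, many crossings in each.

**(W)** Warren (Trans. AMS 133, 1968): if $P_1,\dots,P_m$ are real polynomials of degree $\le D$ in $k$ variables and $m\ge k$, then at most $(4eDm/k)^k$ sign vectors in $\{\pm1\}^m$ are attained at points where no $P_i$ vanishes.

**Lemma 8.** For $n\ge2$ and all sufficiently large $N$, the number $W$ of order types of generic configurations of $N$ points in $\mathbb R^{2n}$ satisfies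
$$W\le(4eN^{2n})^{2nN}.$$

*Proof.* The determinants are $m=\binom N{2n+1}$ polynomials of degree at most $D=2n$ in the $k=2nN$ coordinates, and none vanishes at a generic configuration. For large $N$ we have $m\ge k$, since $2n+1\ge5$. As $4eDm/k=4em/N$ and $m\le N^{2n+1}$, (W) gives the bound. $\square$

**Lemma 9.** Let $n\ge2$, $T=\binom N{n+1}$ and
$$\delta=\frac1{(2n+3)\binom{2n+2}{n+1}}.$$
For all sufficiently large $N$, every generic configuration of $N$ points in $\mathbb R^{2n}$ has at least $\delta T^2$ ordered crossing pairs.

*Proof.* First we find one crossing in every small subset. Take any $2n+3$ of the points and apply (VKF) with $k=n$ to the affine map of the $n$-skeleton of $\Delta^{2n+2}$ that sends the vertices to these points. There are two disjoint sets of at most $n+1$ points with intersecting convex hulls. Together they have at least $2n+2$ points, since at most $2n+1$ points are affinely independent and disjoint subsets of them have disjoint hulls. So both sets have exactly $n+1$ points and they form a crossing pair.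

Now double count. An unordered crossing pair uses $2n+2$ points and is contained in $N-2n-2$ sets of size $2n+3$. Hence the number of ordered crossing pairs is at least
$$\frac{2\binom N{2n+3}}{N-2n-2}=\frac2{2n+3}\binom N{2n+2}=2\delta\binom N{n+1}\binom{N-n-1}{n+1}.$$
Here the first equality is $\binom N{2n+3}=\binom N{2n+2}\frac{N-2n-2}{2n+3}$ and the second is $\binom N{2n+2}\binom{2n+2}{n+1}=\binom N{n+1}\binom{N-n-1}{n+1}$. Since $\binom{N-n-1}{n+1}/\binom N{n+1}\to1$ as $N\to\infty$, the right side is at least $\delta T^2$ for large $N$. $\square$

## Thin families outnumber the order types, and Theorem A

Fix an order type. A positive proportion $\delta$ of all pairs of $(n+1)$-sets are crossing, so a sequence of $r$ pairs avoids crossings with proportion at most $(1-\delta)^r$. There are only $e^{O(N\log N)}$ order types, so $r$ must be much larger than $N\log N$. On the other hand, thinness limits the number of facets: each pair of elements lies in at most one facet, so there are at most $\binom N2/\binom{n+1}2$ of them. Between $N\log N$ and $N^2$ there is room, and we take $r\approx N^{3/2}$.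

One must still combine thinness with the count. If we chose $2r$ random $(n+1)$-sets independently, a given pair would meet in exactly two elements with probability asymptotic to $n^2(n+1)^2/(2N^2)$, so we should expect of order $r^2/N^2\approx N$ bad pairs, and the family would not be thin. The remedy is to choose the facets one after the other, each time avoiding those already forbidden. As the proof shows, this costs a factor $(1-\varepsilon)^{2r}$ with $\varepsilon\to0$, which is harmless against $(1-\delta)^r$ with $\delta$ fixed.

**Proposition 10.** Let $n\ge2$. For all sufficiently large $N$ there is an $(n+1)$-uniform thin family $F$ of subsets of $[N]$ such that $K_F$ has no linear embedding in $\mathbb R^{2n}$.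

*Proof.* Let $T$ and $\delta$ be as in Lemma 9 and put $r=\lceil N^{3/2}\rceil$. Let $S$ be the set of sequences $(f_1,\dots,f_{2r})$ of $(n+1)$-subsets of $[N]$ with $|f_i\cap f_j|\le1$ for $i\ne j$. The members of such a sequence are distinct and form a thin family.

**Step 1: $S$ is large.** For a fixed $f$, the number of $(n+1)$-sets meeting $f$ in at least two elements (including $f$ itself) is at most
$$\binom{n+1}2\binom{N-2}{n-1}=T\,\frac{n^2(n+1)^2}{2N(N-1)}\le T\,\frac{(n+1)^4}{N^2},$$
where the equality uses $\binom{N-2}{n-1}/\binom N{n+1}=\frac{n(n+1)}{N(N-1)}$ and the inequality uses $N\le2(N-1)$. Choose $f_1,f_2,\dots$ successively. At each choice fewer than $2r$ earlier sets each forbid at most $T(n+1)^4/N^2$ sets. So at least $(1-\varepsilon)T$ choices remain, with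
$$\varepsilon=\frac{2r(n+1)^4}{N^2}\to0\quad(N\to\infty),\qquad\text{and}\qquad |S|\ge\big((1-\varepsilon)T\big)^{2r}$$
for large $N$.

**Step 2: if all these complexes embed, each sequence gets an order type.** Suppose, for contradiction, that for every sequence in $S$ the complex with facets $f_1,\dots,f_{2r}$ embeds linearly in $\mathbb R^{2n}$. Fix such an embedding for each sequence and place the unused elements of $[N]$ arbitrarily. The product of all the determinants in the definition of order type is a nonzero polynomial (it does not vanish at points of the moment curve with distinct parameters), so generic configurations are dense. By Lemma 2 injectivity is an open condition. Hence we may perturb to a generic configuration for which the map is still a linear embedding. Assign its order type to the sequence.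

**Step 3: few sequences share an order type.** In the configuration of Step 2 none of the pairs $(f_{2i-1},f_{2i})$, $1\le i\le r$, is crossing, since a crossing pair would be two disjoint simplices with intersecting images. We look only at these consecutive pairs, because they involve separate entries of the sequence and so the count becomes a product. By Lemma 7 the crossing pairs are determined by the order type, and by Lemma 9 at most $(1-\delta)T^2$ ordered pairs of $(n+1)$-sets are not crossing. So at most $((1-\delta)T^2)^r$ sequences are assigned to a given order type.

**Step 4: compare.** Steps 1 and 3 give
$$\big((1-\varepsilon)T\big)^{2r}\le|S|\le W\big((1-\delta)T^2\big)^r,\qquad\text{so}\qquad\Big(\frac{(1-\varepsilon)^2}{1-\delta}\Big)^r\le W.\tag{4}$$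
For large $N$ we have $\varepsilon\le\delta/4$, and then
$$(1-\varepsilon)^2\ge1-2\varepsilon\ge1-\frac\delta2\ge1-\frac\delta2-\frac{\delta^2}2=\Big(1+\frac\delta2\Big)(1-\delta).$$
With Lemma 8, (4) becomes $(1+\delta/2)^r\le(4eN^{2n})^{2nN}$. Taking logarithms and using $r\ge N^{3/2}$,
$$N^{3/2}\ln(1+\delta/2)\le2nN\ln(4eN^{2n}),$$
which is false for large $N$, as $\delta$ does not depend on $N$. So for some sequence in $S$ the complex does not embed linearly in $\mathbb R^{2n}$; take $F=\{f_1,\dots,f_{2r}\}$. $\square$

**Proof of Theorem A.** Let $K=K_F$ be as in Proposition 10. It has dimension $n$ and does not embed linearly in $\mathbb R^{2n}$, so $d_L(K)\ge2n+1$, and by (1) $d_L(K)=2n+1$.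

If $n\ge3$, Proposition 5 gives $d_{PL}(K)\le n$, hence $d_{PL}(K)=n$ by (1).

If $n=2$, Corollary 6 gives $d_{PL}(K)\le3$, while $d_L(K)=5$; the gap is already at least $2$. If $d_{PL}(K)$ were at most $2$, Proposition 1 would give $d_L(K)\le2$. So $d_{PL}(K)=3$. $\square$

## Realizing every pair of dimensions

Theorem A gives the extreme pairs. To fill in the rest we want to lower $d_L$ in unit steps and to raise $d_{PL}$ to a prescribed value; disjoint unions then combine the two.

**Lemma 11 (one simplex costs at most one dimension).** If $K=K'\cup\{\sigma\}$, where $\sigma\notin K'\ne\emptyset$ and all proper nonempty faces of $\sigma$ are in the complex $K'$, then $d_L(K')\le d_L(K)\le d_L(K')+1$.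

*Proof.* The first inequality is clear. Let $c=d_L(K')$. If $\dim\sigma=0$, embed $K'$ in $\mathbb R^c\times0\subset\mathbb R^{c+1}$ and add a point off it. Otherwise all vertices of $K$ are in $K'$; let $x_v\in\mathbb R^c$ be their positions in a linear embedding of $K'$. Use the extra coordinate to separate $\sigma$ from everything disjoint from it: place $v$ at $(x_v,0)$ if $v\in\sigma$ and at $(x_v,1)$ otherwise. We check the criterion of Lemma 2. Disjoint simplices of $K'$ have disjoint images, since their projections to $\mathbb R^c$ are disjoint; this includes disjoint faces of $\sigma$, which are proper. If $\tau$ is disjoint from $\sigma$, then the image of $\sigma$ lies at height $0$ and that of $\tau$ at height $1$. $\square$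

**Corollary 12.** If $d_L(K)=m$, then for every $0\le b\le m$ there is a subcomplex $K_b\subseteq K$ with $d_L(K_b)=b$, and $d_{PL}(K_b)\le d_{PL}(K)$.

*Proof.* Build $K$ from one vertex, which has $d_L=0$, by adding simplices one at a time in order of nondecreasing dimension. By Lemma 11, $d_L$ never decreases and goes up by at most $1$ at each step, so on its way from $0$ to $m$ it takes every value $b$. The last inequality holds for any subcomplex. $\square$

**Lemma 13.** For every $a\ge3$ there is a complex $D_a$ of dimension $\lfloor a/2\rfloor$ with $d_{PL}(D_a)=d_L(D_a)=a$.

*Proof.* **Odd $a$.** If $a=2k+1$ with $k\ge1$, let $D_a$ be the $k$-skeleton of $\Delta^{2k+2}$. By (1), $d_L\le2k+1$, and by (VKF) it does not embed in $\mathbb R^{2k}$.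

**Even $a$: the complex.** Let $a=2k$, so $k\ge2$. Let $L$ be the $(k-1)$-skeleton of $\Delta^{2k}$ and let $D_a=CL$ be the cone over $L$ with apex $o$, a complex of dimension $k$. Since $L$ embeds linearly in $\mathbb R^{2k-1}$ by (1), $CL$ embeds linearly in $\mathbb R^{2k}$: put $o$ off the hyperplane. It remains to show that $CL$ has no PL embedding $h$ in $\mathbb R^{2k-1}$. Suppose it has one. We look at directions at the apex to get an embedding of $L$ in a sphere of dimension $2k-2$.

**Even $a$: $h$ is radial near the apex.** The map $h$ is affine on the simplices of a finite subdivision of $CL$, of which $o$ is a vertex. The closed simplices containing $o$ cover a neighborhood of $o$, so by compactness of $L$ there is $t_0\in(0,1]$ such that $o+t(x-o)$ lies in their union for all $x\in L$, $0\le t\le t_0$. The segment from $o$ to $o+t_0(x-o)$ lies in one of these simplices, where $h$ is affine. Hence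
$$h(o+t(x-o))=h(o)+t\,u(x)\qquad(x\in L,\ 0\le t\le t_0),$$
with $u(x)=\big(h(o+t_0(x-o))-h(o)\big)/t_0$. The map $u:L\to\mathbb R^{2k-1}$ is PL, and $u(x)\ne0$ by injectivity of $h$.

**Even $a$: directions are distinct and not all occur.** If $u(x)=\lambda u(y)$ with $\lambda>0$ and $x\ne y$, then for small $t>0$ the points $o+t(x-o)$ and $o+\lambda t(y-o)$ are distinct and have the same image, contradicting injectivity of $h$. So $u/|u|:L\to S^{2k-2}$ is injective and continuous. It is not surjective: $u(L)$ is a finite union of simplices of dimension at most $k-1$, so the rays through $u(L)$ lie in finitely many linear subspaces of dimension at most $k$, and $k<2k-1$ because $k\ge2$. Removing a missed point from the sphere, we obtain a continuous injective map $L\to\mathbb R^{2k-2}$. This contradicts (VKF) for $k-1\ge1$ in place of $k$, since $L$ is the $(k-1)$-skeleton of $\Delta^{2(k-1)+2}$. $\square$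

**Proof of Theorem B.** **Restrictions.** This step excludes all other pairs. By (1), always $n\le d_{PL}\le d_L\le2n+1$. By Proposition 1, $d_{PL}\le2$ implies $d_L=d_{PL}$. For $n\ge3$ the second condition adds nothing. For $n=2$ the two conditions leave $(2,2)$ and the pairs with $3\le a\le b\le5$. For $n=1$ they leave $(1,1),(2,2),(3,3)$, and for $n=0$ they leave $(0,0),(1,1)$.

**Low-dimensional realizations.** These are done by hand.
* $n=0$: one point has $(0,0)$, two points have $(1,1)$.
* $n=1$: an edge has $(1,1)$; $\partial\Delta^2$ has $(2,2)$; the graph $K_5$, which is $D_3$, has $(3,3)$.
* $n=2$, pair $(2,2)$: the triangle $\Delta^2$.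

**The remaining pairs.** Let $n=2$ and $3\le a\le b\le5$, or $n\ge3$ and $n\le a\le b\le2n+1$. Let $K$ be the $n$-complex of Theorem A. Since $b\le2n+1=d_L(K)$, Corollary 12 provides $K_b\subseteq K$ with $d_L(K_b)=b$. Since $a\ge3$, Lemma 13 provides $D_a$. Put
$$X=\Delta^n\sqcup K_b\sqcup D_a.$$
Here $\Delta^n$ makes the dimension right: $\dim K_b\le n$ and $\dim D_a=\lfloor a/2\rfloor\le n$, so $\dim X=n$. We have $d_{PL}(K_b)\le d_{PL}(K)\le a$, because $d_{PL}(K)=n\le a$ if $n\ge3$ and $d_{PL}(K)=3\le a$ if $n=2$. By (2), applied to $d_{PL}$ and to $d_L$,
$$d_{PL}(X)=\max(n,d_{PL}(K_b),a)=a,\qquad d_L(X)=\max(n,b,a)=b.$$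
This proves the list for each $n$. The maximal gaps read off from it are $0$, $0$, $5-3=2$, and $(2n+1)-n=n+1$ for $n\ge3$.

**All complexes together.** If $d_{PL}(K)=a$, then $\dim K\le a$, so $a\le d_L(K)\le2a+1$ by (1). For $a\le2$, Proposition 1 gives $d_L(K)=a$, and $(0,0),(1,1),(2,2)$ occur. For $a\ge3$, the list for $n=a$ contains $(a,b)$ for every $b$ with $a\le b\le2a+1$. $\blacksquare$
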